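# Approximate Amenability of $A(G)$ Forces Amenability of the Discrete Group $G$

## 1. Fejér functions on $\mathbb Z$ and an almost central tensor

Let $A(\mathbb Z)$ be the set of all functions on $\mathbb Z$ of the form
$$h(x)=\sum_{y\in\mathbb Z} f(y)\,g(y-x),\qquad f,g\in\ell^2(\mathbb Z),$$
with $\|h\|_A$ the infimum of $\|f\|_2\|g\|_2$ over all such representations of $h$. With pointwise multiplication this is a commutative Banach algebra, which we accept for now. Three things can be checked by hand.

First, $f=\delta_t$ and $g=\delta_0$ give $h=\delta_t$, so $\|\delta_t\|_A\le1$. Secondly, the finitely supported functions are dense: if $f',g'$ are truncations of $f,g$, then the functions represented by $(f,g)$ and $(f',g')$ differ in norm by at most $\|f-f'\|_2\|g\|_2+\|f'\|_2\|g-g'\|_2$. Thirdly, take $f=g=1_I$ with $I=\{0,\dots,n-1\}$ and divide by $n$. The result is the Fejér function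
$$u_n(x)=\frac{|I\cap(I+x)|}{n}=\max\Big(0,1-\frac{|x|}n\Big),\qquad \|u_n\|_A\le\frac1n\|1_I\|_2^2=1 .$$
For finitely supported $c$ we have $u_nc\to c$ at each of finitely many points, so $\|u_nc-c\|_A\to0$ because $\|\delta_t\|_A\le 1$. Since $\|u_n\|_A\le1$ and finitely supported functions are dense, $\|u_nc-c\|_A\to0$ for every $c\in A(\mathbb Z)$.

Now adjoin a unit: $A^\#=A\oplus\mathbb C1$ with $\|x+z1\|=\|x\|+|z|$. In $A^\#\otimes A^\#$ let $c$ act by $c\cdot(x\otimes y)=cx\otimes y$ and $(x\otimes y)\cdot c=x\otimes yc$. We look for a tensor $M$ that multiplies out to $1$ and commutes, up to a small error, with any prescribed $c\in A$. Put $v_n=2u_n-u_n^2$, which is finitely supported, and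
$$M_n=\sum_t v_n(t)\,\delta_t\otimes\delta_t+(1-u_n)\otimes(1-u_n).$$
Multiplying out gives $v_n+(1-u_n)^2=1$. Since $c\cdot(\delta_t\otimes\delta_t)=c(t)\,\delta_t\otimes\delta_t=(\delta_t\otimes\delta_t)\cdot c$, the sum commutes with $c$ exactly, and
$$c\cdot M_n-M_n\cdot c=(c-cu_n)\otimes(1-u_n)-(1-u_n)\otimes(c-u_nc).$$
Measured in the projective norm, the right side is at most $2\|c-u_nc\|\,\|1-u_n\|\le4\|c-u_nc\|\to0$. Note that we needed no bound on $\|M_n\|$, and we did not compute one.

The computation used only finite sets $I$ with $|I\cap(I+x)|/|I|$ close to $1$. What happens in the free group $\mathbb F_2$ on $\sigma_1,\sigma_2$? Join $y$ to $\sigma_i^{-1}y$ for each $y$ and $i=1,2$; this makes $\mathbb F_2$ a tree. For a finite nonempty $I$, the number $|I\cap\sigma_1I|+|I\cap\sigma_2I|$ counts the edges with both ends in $I$. These edges form a forest on $|I|$ vertices, so there are at most $|I|-1$ of them. Hence $|I\cap\sigma_iI|<\frac12|I|$ for some $i$, and this construction of $u$ is not available. One could still hope for other functions $u$ for which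 $\|1-u\|$ is large but $\|c-uc\|$ is much smaller, or for tensors $M$ of quite another shape. Does a group for which almost central tensors exist have to be amenable?

## 2. Approximate amenability, the Fourier algebra, and the statements

**Definition (modules and derivations).** Let $A$ be a Banach algebra and $X$ a Banach $A$-bimodule. Its dual $X^*$ is a Banach $A$-bimodule with
$$(a\cdot f)(x)=f(x\cdot a),\qquad (f\cdot a)(x)=f(a\cdot x)\qquad(a\in A,\ f\in X^*,\ x\in X).$$
A continuous linear map $D:A\to X^*$ is a derivation if $D(ab)=D(a)\cdot b+a\cdot D(b)$ for all $a,b\in A$. It is inner if $D(a)=a\cdot\xi-\xi\cdot a$ for some $\xi\in X^*$. It is approximately inner if there is a net $(x_i)$ in $X^*$ with $D(a)=\lim_i(a\cdot x_i-x_i\cdot a)$ in norm for every $a\in A$; the net need not be bounded.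

**Definition (amenability of algebras).** $A$ is amenable if, for every Banach $A$-bimodule $X$, every continuous derivation $D:A\to X^*$ is inner. It is approximately amenable if every such derivation is approximately inner.

For example, $D(c)=c\otimes1-1\otimes c$ is a derivation into $A^\#\hat\otimes A^\#$, because
$$D(c)\cdot d+c\cdot D(d)=(c\otimes d-1\otimes cd)+(cd\otimes1-c\otimes d)=D(cd).$$
In Section 1 put $\xi_n=1\otimes1-M_n$. Then $D(c)-(c\cdot\xi_n-\xi_n\cdot c)=c\cdot M_n-M_n\cdot c\to0$. So for $A(\mathbb Z)$ we have shown by hand that this $D$ is approximated by inner derivations.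

**Definition (Fourier algebra).** For a locally compact group $G$ with left Haar measure,
$$A(G)=\{f*\check g: f,g\in L^2(G)\},\qquad \check g(x)=g(x^{-1}),$$
with pointwise multiplication and $\|h\|_A=\inf\{\|f\|_2\|g\|_2:h=f*\check g\}$. This is a commutative Banach algebra.

Written out, $(f*\check g)(x)=\int f(y)g(x^{-1}y)\,dy$. For discrete $G$ and finite $I\subset G$ we get $(1_I*\check 1_I)(x)=|I\cap xI|$, and $\delta_x*\check\delta_e=\delta_x$.

A locally compact group is amenable if $L^\infty(G)$ has a left-invariant mean; compact groups are amenable. For discrete $G$ we recall two textbook criteria. Følner's criterion says that $G$ is amenable if and only if there is a net of finite nonempty sets $I_i$ with $|I_i\cap xI_i|/|I_i|\to1$ for each $x$. For the second, let $\lambda$ be the left regular representation, $\lambda(x)\delta_t=\delta_{xt}$, and put $\lambda(f)=\sum f(x)\lambda(x)$ for finitely supported $f$. Kesten's criterion (e.g. Brown–Ozawa, *C\*-Algebras and Finite-Dimensional Approximations*, Thm 2.6.8) gives: if $G$ is not amenable, there is a finite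 $S\subset G$ with $\big\|\lambda(|S|^{-1}1_S)\big\|<1$.

As an example of such a gap, take $S=\{\sigma_1^{\pm1},\sigma_2^{\pm1}\}\subset\mathbb F_2$ and $w(x)=3^{-|x|/2}$, where $|x|$ is the word length. A point $s$ with $|s|=n\ge1$ has three neighbors of length $n+1$ and one of length $n-1$, so
$$\sum_{t:\,st^{-1}\in S}w(t)=3\cdot3^{-(n+1)/2}+3^{-(n-1)/2}=2\sqrt3\,w(s);$$
for $n=0$ the sum is $4/\sqrt3\le2\sqrt3$. With $B(s,t)=1_S(st^{-1})$, Cauchy–Schwarz (the Schur test) gives
$$\Big|\sum_{s,t}B(s,t)\xi(t)\overline{\eta(s)}\Big|\le\Big(\sum_{s,t} B(s,t)|\xi(t)|^2\frac{w(s)}{w(t)}\Big)^{1/2}\Big(\sum_{s,t} B(s,t)|\eta(s)|^2\frac{w(t)}{w(s)}\Big)^{1/2}\le2\sqrt3\,\|\xi\|\|\eta\| .$$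
So $\|\lambda(\frac141_S)\|\le\sqrt3/2<1$. The weight $w$ will come back in Section 7.

The following facts are given to us. (i) If $G$ is discrete and amenable, then $A(G)$ is approximately amenable; for example, $A(H)$ is approximately amenable but not amenable when $H$ is the discrete Heisenberg group. (ii) If $\mathbb F_2$ is a closed subgroup of $G$, then $A(G)$ is not approximately amenable. The slides "Approximate amenability and Charles' role in its advancement" ask whether, for discrete $G$, approximate amenability of $A(G)$ implies amenability of $G$. Fact (ii) says nothing about a non-amenable group without such a subgroup. The answer is yes.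

**Theorem 1 (discrete groups).** If $G$ is discrete and $A(G)$ is approximately amenable, then $G$ is amenable.

With fact (i), for discrete $G$ the algebra $A(G)$ is approximately amenable if and only if $G$ is amenable. The tool is a criterion for general Banach algebras. For $\kappa\in A^*$ and $a\in A$, the dual actions read $(\kappa\cdot a)(x)=\kappa(ax)$ and $(a\cdot\kappa)(x)=\kappa(xa)$.

**Theorem 2 (criterion).** Let $A$ be a Banach algebra. Suppose there are $C<\infty$, $a_j\in A$ and $\kappa_j\in A^*$ $(j\ge1)$ with

1. $\|a_j\|\le C$, $\|\kappa_j\|\le C$, $\kappa_j(a_j)=1$;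
2. for $i\ne j$: $a_ia_j=0$, $\kappa_j(a_i)=0$, $\kappa_j\cdot a_i=0$, $a_i\cdot\kappa_j=0$;
3. $\delta_j:=\max(\|\kappa_j\cdot a_j\|,\|a_j\cdot\kappa_j\|)\to0$.

Then $A$ is not approximately amenable.

The same criterion, fed with quoted theorems, gives more.

**Theorem 3 (locally compact groups).** Let $G$ be any locally compact group.

(a) If $A(G)$ is approximately amenable, or only operator approximately amenable, then $G$ is amenable.

(b) Consequently: $A(G)$ is operator approximately amenable $\iff$ $G$ is amenable $\iff$ $A(G)$ is operator amenable.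

(c) For discrete $G$, all these are equivalent to approximate amenability of $A(G)$. For non-discrete $G$, amenability of $G$ does not imply approximate amenability of $A(G)$.

The operator notions are defined in Section 9. Here is a small algebra satisfying the hypotheses of Theorem 2. Let $A=\ell^2(\mathbb N)$ with pointwise product; $\|xy\|_2\le\|x\|_\infty\|y\|_2\le\|x\|_2\|y\|_2$. Choose disjoint blocks $B_j$ with $|B_j|=j$, put $a_j=j^{-1/2}1_{B_j}$, and let $\kappa_j$ be the functional $x\mapsto\sum_t j^{-1/2}1_{B_j}(t)x(t)$. Then $\|a_j\|=\|\kappa_j\|=\kappa_j(a_j)=1$, different blocks do not interact, and $\kappa_j\cdot a_j=a_j\cdot\kappa_j$ is summation against $j^{-1}1_{B_j}$, of norm $j^{-1/2}\to0$. So the content of hypothesis 3 is that $\kappa_j$ sees $a_j$ with full strength, but hardly sees the products $a_jx$.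

## 3. One test element: enough against amenability, not against approximate amenability

**Step 1 (an almost central element of a bidual).** The purpose is to turn approximate amenability into the existence of an object like $M_n$ in Section 1.

Let $\chi:A^\#\to\mathbb C$ be the character with kernel $A$, and $q(x)=x-\chi(x)1\in A$, so $\|q\|\le1$. Let $E=A^\#\hat\otimes A^\#$ be the projective tensor product with the actions of Section 1, let $\pi:E\to A^\#$ be the product map, and let $K=\ker\pi$. Since $\pi(c\cdot z)=c\,\pi(z)$ and $\pi(z\cdot c)=\pi(z)c$, $K$ is a closed sub-bimodule. The derivation $D(c)=c\otimes1-1\otimes c$ takes values in $K\subset K^{**}=(K^*)^*$ and $\|D\|\le2$.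

Suppose that $A$ is approximately amenable. Apply this to $X=K^*$ and $D$. For every finite $F\subset A$ and $\varepsilon>0$ some member $\xi\in K^{**}$ of the net satisfies $\|D(c)-(c\cdot\xi-\xi\cdot c)\|\le\varepsilon$ for all $c\in F$. The bitranspose of the inclusion $K\to E$ is an isometric bimodule map $K^{**}\to E^{**}$ (isometric because restriction $E^*\to K^*$ is a quotient map, by Hahn–Banach), given by $\langle\xi,\Phi\rangle=\langle\xi,\Phi|_K\rangle$. So we may put $M=1\otimes1-\xi\in E^{**}$. Because $c\cdot(1\otimes1)-(1\otimes1)\cdot c=D(c)$,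
$$N_c:=c\cdot M-M\cdot c=D(c)-(c\cdot\xi-\xi\cdot c),\qquad\|N_c\|\le\varepsilon\quad(c\in F). \tag{1}$$
For $f,g\in(A^\#)^*$ let $f\otimes g\in E^*$ be the functional $x\otimes y\mapsto f(x)g(y)$; then $\|f\otimes g\|\le\|f\|\|g\|$. The functional $\chi\otimes\chi=\chi\circ\pi$ vanishes on $K$, hence $\langle\xi,\chi\otimes\chi\rangle=0$ and
$$\langle M,\chi\otimes\chi\rangle=1. \tag{2}$$
Finally, unwinding the dual actions twice, $\langle N_c,\Phi\rangle=\langle M,\ z\mapsto\Phi(c\cdot z-z\cdot c)\rangle$. For elementary functionals this says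
$$\langle N_c,f\otimes g\rangle=\big\langle M,\ f(c\,\cdot)\otimes g-f\otimes g(\cdot\,c)\big\rangle. \tag{3}$$

**Step 2 (functionals that probe $M$).** The purpose is to use $\kappa_j$ and $a_j$ to read off coordinates of $M$. On $A^\#$ put
$$Q_j(x)=\kappa_j(q(x)),\qquad P_j(x)=\kappa_j(a_jq(x)),\qquad R_j(x)=\kappa_j(q(x)a_j).$$
Since $P_j=(\kappa_j\cdot a_j)\circ q$ and $R_j=(a_j\cdot\kappa_j)\circ q$, we have $\|Q_j\|\le C$ and $\|P_j\|,\|R_j\|\le\delta_j$. Put
$$s_j=-\langle M,P_j\otimes\chi\rangle,\qquad r_k=-\langle M,\chi\otimes R_k\rangle,\qquad F_{jk}=\langle M,P_j\otimes R_k\rangle.$$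
Because $\|\chi\|=1$,
$$|s_j|\le\|M\|\delta_j,\qquad |r_k|\le\|M\|\delta_k. \tag{4}$$

Let $\alpha_j=2^{-j}$, let $J\subset\mathbb N$, and put $c=\sum_{i\in J}\alpha_ia_i$; the series converges as $\|a_i\|\le C$. Let $j\in J$ and $x\in A^\#$. Since $cx=c\,q(x)+\chi(x)c\in A$, and since $\kappa_j\cdot a_i=0$ and $\kappa_j(a_i)=0$ for $i\ne j$,
$$Q_j(cx)=\sum_{i\in J}\alpha_i\kappa_j(a_iq(x))+\chi(x)\sum_{i\in J}\alpha_i\kappa_j(a_i)=\alpha_j\big(P_j(x)+\chi(x)\big). \tag{5}$$
In the same way, from $a_i\cdot\kappa_j=0$ for $i\ne j$,
$$Q_j(yc)=\alpha_j\big(R_j(y)+\chi(y)\big)\qquad(y\in A^\#). \tag{6}$$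

**A first attempt.** Use the single test element $c=\sum_{i\ge1}\alpha_ia_i$ and the functional $Q_j\otimes\chi$. Since $\chi(yc)=0$, formulas (3), (5) and (2) give
$$\langle N_c,Q_j\otimes\chi\rangle=\alpha_j\langle M,(P_j+\chi)\otimes\chi\rangle=\alpha_j(1-s_j).$$
If $A$ were amenable, $D$ would be inner. We could then take $\varepsilon=0$, and get $1=s_j$ for all $j$, against $|s_j|\le\|M\|\delta_j\to0$. So the hypotheses of Theorem 2 exclude amenability in a few lines.

For approximate amenability the same computation yields
$$|1-s_j|\le\frac{\varepsilon C}{\alpha_j},\qquad|s_j|\le\|M\|\delta_j,$$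
and here it stops. First $\varepsilon$ is fixed, then $M$ appears with no control on $\|M\|$, and only then may we choose $j$. The second inequality is useful only for large $j$, depending on $\|M\|$. But for large $j$ the first says nothing, since $\varepsilon C/\alpha_j\to\infty$. Other weights do not help: $1=\kappa_j(a_j)\le C\|a_j\|$ forces $\|a_j\|\ge1/C$, so convergence of $\sum\alpha_ja_j$ always forces $\alpha_j\to0$.

## 4. Two interlaced test elements: proof of Theorem 2

The error above was large because the second leg of $Q_j\otimes\chi$ has norm $1$. If that leg were $R_k$, of norm at most $\delta_k$, the error would be $\varepsilon C\delta_k/\alpha_j$, which is harmless when $\delta$ decays faster than $\alpha$. The price is that we no longer compare $s_j$ with $1$. Instead we compare $F_{jk}$ with $r_k$ by moving an element across from the left leg, and $F_{jk}$ with $s_j$ by moving another element across from the right leg. This gives a chain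
$$1\approx s_1\approx r_2\approx s_3\approx r_4\approx\cdots$$
with summable errors, while by (4) the terms tend to $0$. For the comparison, an element acting on one leg must vanish on the other, and this is why odd and even indices are separated. With a single sum $c$ over all indices we would have $R_k(yc)=\alpha_k\kappa_k(ya_k^2)$, which need not vanish.

**Step 3 (the elements $a$ and $b$).** The purpose is to fix the test elements and all constants before $M$ is chosen. The hypotheses of Theorem 2 pass to subsequences, so we may assume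
$$\delta_j\le4^{-j}\qquad(j\ge1).$$
With $\alpha_j=2^{-j}$, put
$$a=\sum_{j\ \mathrm{odd}}\alpha_ja_j,\qquad b=\sum_{j\ \mathrm{even}}\alpha_ja_j .$$
Suppose $A$ is approximately amenable. Choose $\varepsilon>0$ with $\frac{17}4\varepsilon C\le\frac12$, and take $M$ from Step 1 for $F=\{a,b\}$ and this $\varepsilon$.

**Step 4 (three identities).** The purpose is to compute $N_a$ and $N_b$ on three families of functionals. Let $j$ be odd and $k$ even. By (5) and (6),
$$Q_j(ax)=\alpha_j(P_j(x)+\chi(x)),\qquad Q_k(yb)=\alpha_k(R_k(y)+\chi(y)).$$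
Since $a_ia_{i'}=0$ for $i\neq i'$, we have $aa_k=0$ and $a_jb=0$. As $ya,bx\in A$,
$$R_k(ya)=\kappa_k(y\,a\,a_k)=0,\qquad P_j(bx)=\kappa_j(a_j\,b\,x)=0,\qquad\chi(ya)=0 .$$
Insert these in (3):
$$\langle N_a,Q_j\otimes R_k\rangle=\alpha_j\langle M,(P_j+\chi)\otimes R_k\rangle=\alpha_j(F_{jk}-r_k),$$
$$\langle N_b,P_j\otimes Q_k\rangle=-\alpha_k\langle M,P_j\otimes(R_k+\chi)\rangle=-\alpha_k(F_{jk}-s_j),$$
$$\langle N_a,Q_1\otimes\chi\rangle=\alpha_1\langle M,(P_1+\chi)\otimes\chi\rangle=\alpha_1(1-s_1).$$
The three left sides are bounded by $\varepsilon C\delta_k$, $\varepsilon\delta_jC$ and $\varepsilon C$ respectively. Hence $|F_{jk}-r_k|\le\varepsilon C\delta_k/\alpha_j$ and $|F_{jk}-s_j|\le\varepsilon C\delta_j/\alpha_k$, so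
$$|s_j-r_k|\le\varepsilon C\Big(\frac{\delta_k}{\alpha_j}+\frac{\delta_j}{\alpha_k}\Big)\quad(j\text{ odd},\ k\text{ even}),\qquad|1-s_1|\le2\varepsilon C. \tag{7}$$

**Step 5 (running along the chain).** The purpose is to contradict (4). Let $t_m=s_m$ for $m$ odd and $t_m=r_m$ for $m$ even. Apply (7) with $\{j,k\}=\{m,m+1\}$, $j$ being the odd one of the two. The bound is the same in both cases:
$$|t_{m+1}-t_m|\le\varepsilon C\Big(\frac{\delta_{m+1}}{\alpha_m}+\frac{\delta_m}{\alpha_{m+1}}\Big)\le\varepsilon C\big(4^{-m-1}2^m+4^{-m}2^{m+1}\big)=\tfrac94\,\varepsilon C\,2^{-m}.$$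
Summing over $m\ge1$ and adding the bound for $|1-s_1|=|1-t_1|$,
$$|1-t_m|\le\big(2+\tfrac94\big)\varepsilon C=\tfrac{17}4\,\varepsilon C\le\tfrac12\qquad\text{for all }m.$$
So $|t_m|\ge\frac12$ for all $m$. But $|t_m|\le\|M\|\delta_m\to0$ by (4), however large $\|M\|$ is. This contradiction proves Theorem 2. $\blacksquare$

## 5. Reduction to one pair $(a,\kappa)$ in the group algebra

From here to the end of Section 8, $G$ is discrete and $\mathbb C[G]$ denotes the finitely supported functions. Inner products are linear in the first variable. We have $\langle\lambda(f)\delta_t,\delta_s\rangle=f(st^{-1})$, and $VN(G)$ is the weak-operator closure of $\lambda(\mathbb C[G])$ in $B(\ell^2(G))$.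

By Eymard's duality, $A(G)^*=VN(G)$ isometrically, with $\langle f*\check g,T\rangle=\langle Tg,\bar f\rangle$. In particular $\langle h,\lambda(x)\rangle=h(x)$, since $(f*\check g)(x)=\sum_yf(y)(\lambda(x)g)(y)$. Every $h\in A(G)$ thus defines a weak-operator continuous functional on $VN(G)$. We regard $\kappa\in\mathbb C[G]$ as the functional $\langle h,\kappa\rangle=\sum\kappa h$, that is, as $\lambda(\kappa)$; its norm is $\|\lambda(\kappa)\|$. Kaplansky's density theorem says that the unit ball of $\lambda(\mathbb C[G])$ is strongly dense in that of $VN(G)$, and so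
$$\|h\|_A=\sup\Big\{\Big|\sum\kappa h\Big|:\kappa\in\mathbb C[G],\ \|\lambda(\kappa)\|\le1\Big\}. \tag{8}$$
For $a,\kappa\in\mathbb C[G]$, the functional $x\mapsto\langle ax,\kappa\rangle=\sum a\kappa x$ is the function $a\kappa$. As $A(G)$ is commutative,
$$\|\kappa\cdot a\|=\|a\cdot\kappa\|=\|\lambda(a\kappa)\| .\tag{9}$$
For $\gamma\in G$ let $L_\gamma h(x)=h(\gamma^{-1}x)$. Since $L_\gamma(f*\check g)=(L_\gamma f)*\check g$, $L_\gamma$ is an isometric automorphism of $A(G)$. It satisfies $\langle L_\gamma h,L_\gamma\kappa\rangle=\langle h,\kappa\rangle$, and $\lambda(L_\gamma\kappa)=\lambda(\gamma)\lambda(\kappa)$, so $\|\lambda(L_\gamma\kappa)\|=\|\lambda(\kappa)\|$.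

**Proposition 4.** Let $G$ be discrete and non-amenable. For every $\delta>0$ there are $a,\kappa\in\mathbb C[G]$ with
$$\|a\|_A=1,\qquad\langle a,\kappa\rangle=1,\qquad\|\lambda(\kappa)\|\le2,\qquad\|\lambda(a\kappa)\|\le\delta .$$

Non-amenability cannot be dropped. If $G$ is discrete and amenable, take Følner sets $I_i$ and $u_i=|I_i|^{-1}\,1_{I_i}*\check 1_{I_i}$, so $\|u_i\|_A\le1$ and $u_i\to1$ pointwise. If $\langle a,\kappa\rangle=1$, then $\langle u_i,a\kappa\rangle=\sum u_ia\kappa\to\sum a\kappa=1$, and therefore $\|\lambda(a\kappa)\|\ge1$.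

**Proof of Theorem 1 from Theorem 2 and Proposition 4.** The aim is to move the pairs from Proposition 4 apart by translations. Let $G$ be discrete and non-amenable. Then $G$ is infinite, since finite groups are amenable. For each $j$ take $a_j',\kappa_j'$ from Proposition 4 with $\delta=1/j$, and let $E_j=\operatorname{supp}a_j'\cup\operatorname{supp}\kappa_j'$, a finite set. Choose inductively
$$\gamma_j\notin\Big(\bigcup_{i<j}\gamma_iE_i\Big)E_j^{-1},$$
which is possible because the right side is finite. If $\gamma_jx=\gamma_iy$ with $i<j$, $x\in E_j$, $y\in E_i$, then $\gamma_j=\gamma_iyx^{-1}$ would lie in the excluded set; so the sets $\gamma_jE_j$ are pairwise disjoint. Put $a_j=L_{\gamma_j}a_j'$ and $\kappa_j=L_{\gamma_j}\kappa_j'$, and check the hypotheses of Theorem 2 with $C=2$.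

1. Translations preserve norms and the pairing, so $\|a_j\|_A=1$, $\|\kappa_j\|\le2$, $\kappa_j(a_j)=1$.
2. For $i\ne j$ the supports of $a_i$ and $a_j$, and of $a_i$ and $\kappa_j$, are disjoint. So $a_ia_j=0$, and $\sum\kappa_ja_ix=0$ for every function $x$ on $G$. For $x\in A(G)$ this gives $\kappa_j\cdot a_i=a_i\cdot\kappa_j=0$; for $x=1$ it gives $\kappa_j(a_i)=0$.
3. By (9), $\|\kappa_j\cdot a_j\|=\|a_j\cdot\kappa_j\|=\|\lambda(a_j\kappa_j)\|=\|\lambda(L_{\gamma_j}(a_j'\kappa_j'))\|=\|\lambda(a_j'\kappa_j')\|\le1/j$.

By Theorem 2, $A(G)$ is not approximately amenable. $\blacksquare$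

It remains to prove Proposition 4. We need a function $e$ that is large in $A(G)$ and for which $\kappa\mapsto e\kappa$ is bounded for the norm $\|\lambda(\cdot)\|$ by a fixed constant. Section 6 provides largeness, Section 7 boundedness. The two fit together because the first allows us to choose signs, and the second does not care about them.

## 6. Random signs make the $A(G)$-norm comparable to the $\ell^2$-norm

Since $h=h*\check\delta_e$, always $\|h\|_A\le\|h\|_2$. The reverse can fail badly: on a finite group of order $n$, $1=n^{-1}\,1*\check1$ has $\|1\|_A\le n^{-1}\sqrt n\sqrt n=1$, while $\|1\|_2=\sqrt n$. Signs repair this. On $\mathbb Z/4$ let $\theta=(1,1,1,-1)$. The operator $X=\sum\theta(x)\lambda(x)^*$ is diagonalized by the characters, with eigenvalues $\sum_x\theta(x)i^{-kx}$, namely $2,-2i,2,2i$ for $k=0,1,2,3$. So $U=X/2$ is unitary. Write $\tau(T)=\langle T\delta_e,\delta_e\rangle$. Then $\langle\theta,T\rangle=\tau(TX)$ for $T=\lambda(y)$, since $\tau(\lambda(yx^{-1}))$ is $1$ for $x=y$ and $0$ otherwise, hence for all $T\in VN(\mathbb Z/4)$. Taking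 $T=U^*$ gives $\|\theta\|_A\ge\tau(U^*X)=2=\|\theta\|_2$.

**Lemma 5.** For $g\in\mathbb C[G]$ there is $\theta:G\to\{\pm1\}$ with $\|\theta g\|_A\ge\|g\|_2/\sqrt3$.

**Step 1 (a lower bound by a trace).** We bound $\|\theta g\|_A$ below by an operator quantity. Assume $g\ne0$. For a choice of signs let $X_\theta=\sum_x\theta(x)g(x)\lambda(x)^*\in VN(G)$. For $y\in G$,
$$\tau(\lambda(y)X_\theta)=\sum_x\theta(x)g(x)\tau(\lambda(yx^{-1}))=\theta(y)g(y)=\langle\theta g,\lambda(y)\rangle .$$
Both $T\mapsto\tau(TX_\theta)=\langle TX_\theta\delta_e,\delta_e\rangle$ and $T\mapsto\langle\theta g,T\rangle$ are weak-operator continuous, so they agree on $VN(G)$. Let $X_\theta=V|X_\theta|$ be the polar decomposition; $V\in VN(G)$ is a partial isometry with $V^*V|X_\theta|=|X_\theta|$. Taking $T=V^*$,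
$$\|\theta g\|_A\ge\tau(V^*X_\theta)=\tau(|X_\theta|).$$

**Step 2 (second and fourth moments).** The first moment $\tau(|X_\theta|)$ is awkward; the second and fourth can be computed or estimated. Let the signs $\theta(x)$, $x\in\operatorname{supp}g$, be independent and uniform, and $\theta=1$ elsewhere. First,
$$\tau(X_\theta^*X_\theta)=\|X_\theta\delta_e\|^2=\Big\|\sum_x\theta(x)g(x)\delta_{x^{-1}}\Big\|^2=\|g\|_2^2 .$$
Since $X_\theta^*X_\theta=\sum_{x_1,x_2}\theta(x_1)\theta(x_2)\overline{g(x_1)}g(x_2)\lambda(x_1x_2^{-1})$, also
$$\mathbb E\,\tau\big((X_\theta^*X_\theta)^2\big)=\sum_{x_1,\dots,x_4}\mathbb E[\theta(x_1)\theta(x_2)\theta(x_3)\theta(x_4)]\,\overline{g(x_1)}g(x_2)\overline{g(x_3)}g(x_4)\,\tau\big(\lambda(x_1x_2^{-1}x_3x_4^{-1})\big).$$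
The expectation is $1$ if the four entries coincide in pairs, and $0$ otherwise. There are three ways of pairing four indices. For each pairing, the sum of $|g(x_1)g(x_2)g(x_3)g(x_4)|$ over the quadruples that respect it is $\big(\sum|g|^2\big)^2=\|g\|_2^4$. As $|\tau(\lambda(\cdot))|\le1$, the total is at most $3\|g\|_2^4$.

**Step 3 (back to the first moment).** Let $m_\theta$ be the spectral distribution of $|X_\theta|$ in the vector $\delta_e$, so $\tau(|X_\theta|^k)=\int s^k\,dm_\theta(s)$, and let $m=\mathbb E\,m_\theta$, a probability measure on $[0,\infty)$. Hölder's inequality for $s^2=s^{2/3}\cdot s^{4/3}$ with exponents $\frac32$ and $3$ gives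
$$\|g\|_2^2=\int s^2\,dm\le\Big(\int s\,dm\Big)^{2/3}\Big(\int s^4\,dm\Big)^{1/3}\le\big(\mathbb E\,\tau(|X_\theta|)\big)^{2/3}\big(3\|g\|_2^4\big)^{1/3}.$$
Raising to the power $\frac32$, $\|g\|_2^3\le\sqrt3\,\|g\|_2^2\;\mathbb E\,\tau(|X_\theta|)$, so $\mathbb E\,\tau(|X_\theta|)\ge\|g\|_2/\sqrt3$. Some $\theta$ reaches the average, and Step 1 finishes the proof. $\square$

## 7. Multipliers dominated by a symmetric convolution kernel

How can one bound $\|\lambda(e\kappa)\|$ by $\|\lambda(\kappa)\|$ from the size of $|e|$ alone? The matrix of $\lambda(e\kappa)$ is the entrywise product of $e(st^{-1})$ with the matrix of $\lambda(\kappa)$. Such products are harmless if the first matrix has $\ell^2$-bounded rows, or $\ell^2$-bounded columns.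

**Row and column bound.** Suppose $\sum_t|p(s,t)|^2\le\beta^2$ for all $s$, and let $T=(T_{st})$, $T_{st}=\langle T\delta_t,\delta_s\rangle$, be bounded on $\ell^2(G)$. Then $\big(p(s,t)T_{st}\big)$ has norm at most $\beta\|T\|$. The same holds if instead $\sum_s|p(s,t)|^2\le\beta^2$ for all $t$.

To see this, let $\xi,\eta$ be finitely supported and put, in $\ell^2(G)\otimes\ell^2(G)$,
$$\tilde\xi=\sum_t\xi(t)\,\delta_t\otimes\delta_t,\qquad\tilde\eta=\sum_s\eta(s)\,\delta_s\otimes\sum_t\overline{p(s,t)}\,\delta_t .$$
Then $\|\tilde\xi\|=\|\xi\|$, $\|\tilde\eta\|^2=\sum_s|\eta(s)|^2\sum_t|p(s,t)|^2\le\beta^2\|\eta\|^2$, and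
$$\langle(T\otimes1)\tilde\xi,\tilde\eta\rangle=\sum_{s,t}p(s,t)T_{st}\,\xi(t)\overline{\eta(s)} .$$
So the form on the right is bounded by $\beta\|T\|\|\xi\|\|\eta\|$. The column version follows by applying the row version to the adjoint matrix, with entries $\overline{p(t,s)}\,\overline{T_{ts}}$.

Try this on $\mathbb F_2$ with $e=1_S$, $S=\{\sigma_1^{\pm1},\sigma_2^{\pm1}\}$. Rows and columns of $1_S(st^{-1})$ have four entries, so the direct bound is $\|\lambda(1_S\kappa)\|\le2\|\lambda(\kappa)\|$, with $2=|S|^{1/2}$; on large supports this kind of bound grows with $\|e\|_2$ and is useless for us. Now split the entries instead: put $(s,t)$ in $p$ if $|t|<|s|$ and in $p'$ if $|t|>|s|$. Every $s\ne e$ has exactly one shorter neighbor, so rows of $p$ have at most one entry, and so do columns of $p'$. Again $\|\lambda(1_S\kappa)\|\le(1+1)\|\lambda(\kappa)\|$, but this time the number of generators did not matter: rows look toward the root only. In a general group there is no tree. Its role is taken by a positive weight $w$ with a mean value inequality, like $3^{-|x|/2}$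 in Section 2; "toward the root" becomes "toward larger $w$".

**Lemma 6.** Let $\varphi\in\mathbb C[G]$ satisfy $\varphi\ge0$, $\varphi(x)=\varphi(x^{-1})$, $\|\lambda(\varphi)\|\le1$. If $|e|\le\varphi^{1/2}$ pointwise, then $\|\lambda(e\kappa)\|\le2\sqrt2\,\|\lambda(\kappa)\|$ for all $\kappa\in\mathbb C[G]$.

**Step 1 (a weight with a mean value inequality).** We construct $w:G\to(0,\infty)$ with
$$\sum_t\varphi(st^{-1})\,w(t)\le2w(s)\qquad(s\in G). \tag{10}$$
Let $H$ be the subgroup generated by $\operatorname{supp}\varphi$, and let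
$$w_0=\sum_{m\ge0}2^{-m}\varphi^{*m},\qquad\varphi^{*0}=\delta_e .$$
Since $\varphi^{*m}=\lambda(\varphi)^m\delta_e$ has $\ell^2$-norm at most $1$, the series converges in $\ell^2(G)$. The function $\varphi^{*m}$ is nonnegative and is positive exactly on the products of $m$ elements of $\operatorname{supp}\varphi$. Since $\operatorname{supp}\varphi$ is symmetric, these products together with $e$ exhaust $H$, so $w_0>0$ exactly on $H$. Moreover
$$\varphi*w_0=\sum_{m\ge0}2^{-m}\varphi^{*(m+1)}=2(w_0-\delta_e)\le2w_0 .$$
Choose representatives $r$ of the right cosets $Hr$ and define $w(hr)=w_0(h)$ for $h\in H$. Then $w>0$ on $G$. If $s=hr$ and $\varphi(st^{-1})\ne0$, then $st^{-1}\in H$, so $t=h'r$ with $h'\in H$ and $st^{-1}=hh'^{-1}$. Hence the sum in (10) equals $\sum_{h'\in H}\varphi(hh'^{-1})w_0(h')=(\varphi*w_0)(h)\le2w_0(h)=2w(s)$.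

**Step 2 (splitting toward larger and smaller weight).** We split $e(st^{-1})$ into a part with controlled rows and a part with controlled columns. Write $e(st^{-1})=p(s,t)+p'(s,t)$, where $p(s,t)=e(st^{-1})$ if $w(t)\ge w(s)$ and $p(s,t)=0$ otherwise. On the support of $p$ we have $1\le w(t)/w(s)$, and on the support of $p'$ we have $1\le w(s)/w(t)$. With $|e|^2\le\varphi$, the symmetry of $\varphi$, and (10),
$$\sum_t|p(s,t)|^2\le\sum_t\varphi(st^{-1})\frac{w(t)}{w(s)}\le2,\qquad\sum_s|p'(s,t)|^2\le\sum_s\varphi(ts^{-1})\frac{w(s)}{w(t)}\le2 .$$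

**Step 3 (conclusion).** We apply the row and column bound with $\beta=\sqrt2$ to $T=\lambda(\kappa)$, whose matrix is $\kappa(st^{-1})$. The row version handles $p$ and the column version $p'$. The sum of the two resulting matrices is $\big(e(st^{-1})\kappa(st^{-1})\big)$, the matrix of $\lambda(e\kappa)$. So $\|\lambda(e\kappa)\|\le2\sqrt2\,\|\lambda(\kappa)\|$. $\square$

## 8. Kesten's gap and the proof of Proposition 4

Lemma 6 bounds the multiplier by a constant as soon as $|e|^2\le\varphi$ with $\|\lambda(\varphi)\|\le1$, and Lemma 5 makes $\|e\|_A$ as large as $\|\varphi^{1/2}\|_2=(\sum\varphi)^{1/2}$, up to $\sqrt3$. So we need $\varphi$ with $\|\lambda(\varphi)\|\le1$ and huge total mass, and Kesten's criterion supplies it.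

**Step 1 (a kernel of large mass).** Let $G$ be discrete and non-amenable. Take a finite $S\subset G$ such that $\nu=|S|^{-1}1_S$ satisfies $\|\lambda(\nu)\|<1$, and put $\mu=\nu^**\nu$ with $\nu^*(x)=\nu(x^{-1})$. Then $\mu$ is a finitely supported probability measure, symmetric because $(\nu^**\nu)^*=\nu^**\nu$. Since $\lambda(\nu^*)=\lambda(\nu)^*$,
$$\rho:=\|\lambda(\mu)\|=\|\lambda(\nu)\|^2<1,\qquad\rho\ge\|\lambda(\mu)\delta_e\|_2=\|\mu\|_2>0 .$$
For $n\ge1$ let $\varphi=\rho^{-n}\mu^{*n}$. Then $\varphi\ge0$, $\varphi$ is symmetric and finitely supported, $\|\lambda(\varphi)\|=\rho^{-n}\|\lambda(\mu)^n\|\le1$, and $\sum\varphi=\rho^{-n}$.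

**Step 2 (the function $e$).** We combine the two lemmas. Apply Lemma 5 to $g=\varphi^{1/2}$, for which $\|g\|_2=\rho^{-n/2}$. It gives signs $\theta$ such that $e=\theta\varphi^{1/2}$ satisfies
$$\|e\|_A\ge\rho^{-n/2}/\sqrt3 .$$
Since $|e|=\varphi^{1/2}$, Lemma 6 gives $\|\lambda(e\kappa)\|\le2\sqrt2\,\|\lambda(\kappa)\|$ for all $\kappa\in\mathbb C[G]$.

**Step 3 (normalization).** We pass to the pair $(a,\kappa)$. Put $a=e/\|e\|_A$. By (8) and multiplication by a scalar of modulus $1$, there is $\kappa_0\in\mathbb C[G]$ with $\|\lambda(\kappa_0)\|\le1$ and $\langle a,\kappa_0\rangle\ge\frac12$. Put $\kappa=\kappa_0/\langle a,\kappa_0\rangle$. Then $\|a\|_A=1$, $\langle a,\kappa\rangle=1$, $\|\lambda(\kappa)\|\le2$, and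
$$\|\lambda(a\kappa)\|=\frac{\|\lambda(e\kappa)\|}{\|e\|_A}\le\frac{4\sqrt2}{\|e\|_A}\le4\sqrt6\,\rho^{n/2}.$$
Since $\rho<1$, a large $n$ makes this at most $\delta$. $\blacksquare$

This proves Proposition 4, and with Section 5 the proof of Theorem 1 is complete.

## 9. Locally compact groups and operator spaces: proof of Theorem 3

In this section $\hat\otimes_{\mathrm{op}}$ is the operator space projective tensor product.

**Definition (operator notions).** A completely contractive Banach algebra is a Banach algebra with an operator space structure for which multiplication extends to a complete contraction $A\hat\otimes_{\mathrm{op}}A\to A$. A completely bounded operator $A$-bimodule is an operator space $X$ with bimodule actions that extend to completely bounded maps $A\hat\otimes_{\mathrm{op}}X\to X$ and $X\hat\otimes_{\mathrm{op}}A\to X$. $A$ is operator amenable if every completely bounded derivation from $A$ into the dual of such a bimodule is inner. It is operator approximately amenable if every such derivation is approximately inner, in norm and pointwise on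 $A$.

We recall that $A(G)$, with its operator space structure as the predual of $VN(G)$, is a completely contractive Banach algebra. For instance $\mathbb C$ is one, and so is $\mathbb C\oplus\mathbb C$ with the operator space $\ell^1$-sum. Approximate amenability implies operator approximate amenability, because these bimodules and derivations are among the Banach ones.

**Step 1 (Theorem 2 in the operator setting).** The aim is to see that, for a completely contractive Banach algebra $A$, the hypotheses of Theorem 2 exclude even operator approximate amenability. We repeat the proof with the following changes and checks.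

* Let $A^\#$ be the operator space $\ell^1$-sum of $A$ and $\mathbb C$. Its norm is still $\|x\|+|z|$. A map out of an $\ell^1$-sum is completely contractive as soon as its restrictions to the summands are, and $\hat\otimes_{\mathrm{op}}$ distributes over $\ell^1$-sums. On each of the four summands of $A^\#\hat\otimes_{\mathrm{op}}A^\#$, multiplication is completely contractive; so $A^\#$ is a completely contractive Banach algebra.
* Let $E=A^\#\hat\otimes_{\mathrm{op}}A^\#$. The left action is the multiplication $A\hat\otimes_{\mathrm{op}}A^\#\to A^\#$ tensored with the identity, and similarly on the right. So $E$ is a completely contractive bimodule, and so is the closed sub-bimodule $K=\ker\pi$, with the inherited structure.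
* The dual of a completely contractive bimodule $Y$ is one as well. Indeed, maps into $Y^*$ correspond, with the same completely bounded norm, to functionals after tensoring with $Y$. Under this correspondence the left action $A\hat\otimes_{\mathrm{op}}Y^*\to Y^*$ becomes $a\otimes f\otimes y\mapsto f(y\cdot a)$, which is a module action followed by the completely contractive pairing of $Y^*$ and $Y$; the right action is treated likewise. Hence $K^*$ and $K^{**}$ are completely contractive bimodules.
* The maps $c\mapsto c\otimes1$ and $c\mapsto1\otimes c$ are complete contractions into $E$, because $\hat\otimes_{\mathrm{op}}$ is a cross norm at all matrix levels and $\|1\|=1$. So $D:A\to K\subset K^{**}$ is completely bounded, and operator approximate amenability, applied to $X=K^*$, yields $\xi$ as in Section 3.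
* The functionals used are $f\otimes g$ with $f,g\in(A^\#)^*$. Functionals are completely bounded with the same norm, so $\|f\otimes g\|\le\|f\|\|g\|$ still holds on $E$.

The isometric embedding $K^{**}\to E^{**}$ and formulas (1)–(7) are then unchanged, and no other norm estimate is used. So the contradiction of Section 4 is reached again.

**Step 2 (pairs in a non-amenable locally compact group).** We look for the analogue of Proposition 4. Let $G$ be locally compact and non-amenable. By Losert (*Properties of the Fourier algebra that are equivalent to amenability*, Proc. Amer. Math. Soc. 92 (1984) 347–354), the multiplier norm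
$$\|h\|_M=\sup\{\|hf\|_A:\|f\|_A\le1\}$$
is not equivalent to $\|\cdot\|_A$ on $A(G)$. Since $\|\cdot\|_M\le\|\cdot\|_A$, for each $\delta>0$ there is $h_0$ with $\|h_0\|_A=1$ and $\|h_0\|_M\le\delta/4$. As $A(G)\cap C_c(G)$ is dense in $A(G)$, there is $h_1\in A(G)\cap C_c(G)$ with $\|h_0-h_1\|_A\le\eta:=\min(\delta/4,\frac12)$. Then $\|h_1\|_A\ge1-\eta\ge\frac12$ and $\|h_1\|_M\le\delta/4+\eta\le\delta/2$. So $h=h_1/\|h_1\|_A$ is compactly supported with
$$\|h\|_A=1,\qquad\|h\|_M\le\delta .$$

Eymard's duality $A(G)^*=VN(G)$, $\langle f*\check g,T\rangle=\langle Tg,\bar f\rangle$, holds for all locally compact $G$; again every element of $A(G)$ is a weak-operator continuous functional. The set $\lambda(C_c(G))$, with $\lambda(f)=\int f(x)\lambda(x)\,dx$, is a weak\*-dense $*$-subalgebra of $VN(G)$. So by Kaplansky's theorem some $f_0\in C_c(G)$ has $\|\lambda(f_0)\|\le1$ and $|\langle h,\lambda(f_0)\rangle|\ge\frac12$. Dividing $f_0$ by $\langle h,\lambda(f_0)\rangle$ we get $f\in C_c(G)$ with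
$$\langle h,\lambda(f)\rangle=\int fh=1,\qquad\|\lambda(f)\|\le2 .$$
Put $\kappa=\lambda(f)$. For $x\in A(G)$, $|\kappa(hx)|\le\|\kappa\|\,\|hx\|_A\le\|\kappa\|\,\|h\|_M\|x\|_A$, so $\|\kappa\cdot h\|=\|h\cdot\kappa\|\le2\delta$.

**Step 3 (part (a)).** We translate the pairs apart and apply Step 1. Take pairs $(h_j',f_j')$ as in Step 2 with $\delta=1/j$, and let $E_j=\operatorname{supp}h_j'\cup\operatorname{supp}f_j'$, a compact set. A non-amenable group is not compact. So we can choose inductively $\gamma_j$ outside the compact set $\big(\bigcup_{i<j}\gamma_iE_i\big)E_j^{-1}$, and as in Section 5 the sets $\gamma_jE_j$ are pairwise disjoint. Put $a_j=L_{\gamma_j}h_j'$, $f_j=L_{\gamma_j}f_j'$ and $\kappa_j=\lambda(f_j)=\lambda(\gamma_j)\lambda(f_j')$. Left translations are isometric automorphisms of $A(G)$, and Haar measure is left invariant. So $\|a_j\|_A=1$, $\|\kappa_j\|\le2$ and $\kappa_j(a_j)=\int f_j'h_j'=1$. For $i\ne j$, disjointness of supports gives $a_ia_j=0$, $\kappa_j(a_i)=\int f_ja_i=0$ and $\kappa_j(a_ix)=\int f_ja_ix=0$ for $x\in A(G)$. Finally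
$$(\kappa_j\cdot a_j)(x)=\int f_ja_jx=\int f_j'h_j'\,(L_{\gamma_j^{-1}}x),$$
and $L_{\gamma_j^{-1}}$ is isometric, so $\|\kappa_j\cdot a_j\|=\|a_j\cdot\kappa_j\|\le2/j\to0$. The hypotheses of Theorem 2 hold with $C=2$. By Step 1, $A(G)$ is not operator approximately amenable, hence not approximately amenable. This proves (a).

**Step 4 (part (b)).** We close a circle of implications. If $G$ is amenable, then $A(G)$ is operator amenable by Ruan (*The operator amenability of $A(G)$*, Amer. J. Math. 117 (1995)). If $A(G)$ is operator amenable, every completely bounded derivation into the dual of a completely bounded operator bimodule is inner, hence trivially approximately inner, so $A(G)$ is operator approximately amenable. If $A(G)$ is operator approximately amenable, then $G$ is amenable by (a).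

**Step 5 (part (c)).** For discrete $G$, approximate amenability of $A(G)$ implies amenability of $G$ by Theorem 1, and the converse is fact (i). With (b) this is the claimed equivalence. For the last statement we exhibit one group. Let $A$ be a commutative approximately amenable Banach algebra and $D:A\to A^*$ a continuous derivation. The bimodule $A^*$ is symmetric, that is, $a\cdot f=f\cdot a$, so every $a\cdot x_i-x_i\cdot a$ is $0$. Thus $D$ is a limit of zero maps and $D=0$; in other words, $A$ is weakly amenable. But $A(SO(3))$ is not weakly amenable (Johnson, *Non-amenability of the Fourier algebra of a compact group*, J. London Math. Soc. 50 (1994)). So $A(SO(3))$ is not approximately amenable, although the non-discrete group $SO(3)$ is compact and therefore amenable. $\blacksquare$
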